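# Properly infinite C\*-algebras that are not $K_1$-injective

## 1. Proper infiniteness, unitary groups and $K_1$

Throughout, projections are self-adjoint, $x\oplus y$ is the block-diagonal matrix with entries $x,y$, and $1_n$ is the unit of $\mathbb M_n(A)$. A projection $p$ is identified with $p\oplus 0$ when we compare projections in matrix algebras of different sizes.

**Definition (comparison of projections).** Projections $p,q$ in a C\*-algebra are *equivalent*, $p\sim q$, if there is $v$ with $v^*v=p$ and $vv^*=q$. We write $p\preceq q$ if $p$ is equivalent to a projection $\le q$. They are *homotopic*, $p\sim_h q$, if a norm-continuous path of projections joins them.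

In $\mathbb M_n$, $p\preceq q$ means $\operatorname{rank}p\le\operatorname{rank}q$. In $B(\ell^2)$ the unilateral shift $s$ gives $1=s^*s\sim ss^*\ne 1$.

**Definition (full projection).** A projection $e\in B$ is *full* if the closed two-sided ideal generated by $e$ is $B$. A rank-one projection is full in the compact operators. The projection $(1,0)$ is not full in $\mathbb C\oplus\mathbb C$.

**Definition (properly infinite).** A unital C\*-algebra $A$ is *properly infinite* if $1\oplus1\preceq 1$ in $\mathbb M_2(A)$. Equivalently, there are isometries $s_1,s_2\in A$ with $s_1^*s_2=0$: a $W\in\mathbb M_2(A)$ with $W^*W=1\oplus 1$ and $WW^*\le 1\oplus 0$ has second row zero, and if its first row is $(s_1,s_2)$, then $W^*W=(s_i^*s_j)_{ij}$. More generally, a projection $e$ is properly infinite if $e\oplus e\preceq e$.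

No $\mathbb M_n$ with $n\ge1$ is properly infinite, by counting ranks. The algebra $B(\ell^2)$ is properly infinite, and so are the Cuntz algebras: $\mathcal O_2$, the universal unital C\*-algebra generated by isometries $s_1,s_2$ with $s_1s_1^*+s_2s_2^*=1$, and $\mathcal O_\infty$, the universal unital C\*-algebra generated by isometries $s_1,s_2,\dots$ with mutually orthogonal ranges. If $s_1,s_2\in A$ are isometries with $s_1^*s_2=0$, then the isometries $s_2^ks_1$, $k\ge0$, have mutually orthogonal ranges, since for $j<k$ we have $(s_2^js_1)^*(s_2^ks_1)=s_1^*s_2^{k-j}s_1=0$. So a properly infinite unital algebra $A$ admits a unital $*$-homomorphism $\mathcal O_\infty\to A$.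

**Definition ($\mathcal U_0$ and $K_1$).** $\mathcal U(A)$ is the unitary group of a unital $A$, and $\mathcal U_0(A)$ is the connected component of $1$. It is also the path component of $1$, and it consists of the finite products of exponentials $\exp(ih)$ with $h=h^*\in A$. The class $[u]_1\in K_1(A)$ of $u\in\mathcal U(A)$ is zero exactly when $u\oplus1_n\in\mathcal U_0(\mathbb M_{n+1}(A))$ for some $n$.

In $B(\ell^2)$ every unitary is $\exp(ih)$ by Borel functional calculus, so $\mathcal U=\mathcal U_0$.

**Definition ($K_1$-injective).** A unital $A$ is *$K_1$-injective* if the canonical map $\mathcal U(A)/\mathcal U_0(A)\to K_1(A)$ is injective. Since this is a group homomorphism, it means: every $u\in\mathcal U(A)$ with $[u]_1=0$ lies in $\mathcal U_0(A)$.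

Every $C(X)$ with $X$ compact is $K_1$-injective: if $u\oplus 1_n$ is joined to $1_{n+1}$ by unitaries, the determinants along the path join $u$ to $1$. On the other hand, $C(S^4,\mathbb M_2)$ is not $K_1$-injective. Its $K_1$-group is $K^1(S^4)=0$, but $\pi_4(SU(2))=\pi_4(S^3)=\mathbb Z/2$. Take $g:S^4\to SU(2)$ representing the nonzero class. If unitaries $g_t$ joined $g$ to $1$, then $g_t(x)g_t(x_0)^{-1}$ would be a based null-homotopy in $U(2)\cong S^1\times SU(2)$ (as spaces) of a map representing the nonzero class, which is impossible. This algebra is far from properly infinite: evaluation at a point is a unital map to $\mathbb M_2$.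

**Definition (full unital free product).** $A_1*_{\mathbb C}A_2$ is the universal unital C\*-algebra generated by unital copies $i_1(A_1)$, $i_2(A_2)$: unital $*$-homomorphisms $\alpha_j:A_j\to B$ correspond to a unique $\Phi:A_1*_{\mathbb C}A_2\to B$ with $\Phi i_j=\alpha_j$. For example, $\mathbb C^2*_{\mathbb C}\mathbb C^2$ is the universal unital algebra generated by two projections $p,q$. There $p\not\sim_hq$, because some character sends $p$ to $1$ and $q$ to $0$, while a character is constant along a path of projections.

**Definition ($C([0,1])$-algebra).** A unital $C([0,1])$-algebra is a unital $\mathcal A$ with a unital $*$-homomorphism of $C([0,1])$ into its center. Its fiber at $t$ is $\mathcal A_t=\mathcal A/\overline{C_0([0,1]\setminus\{t\})\mathcal A}$. For $\mathcal A=\{f\in C([0,1],\mathbb M_2): f(0)\text{ diagonal}\}$ the fiber is $\mathbb C^2$ at $0$ and $\mathbb M_2$ elsewhere.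

Now the question, from "Projections and proper infiniteness for corona algebras" (http://files.ele-math.com/articles/oam-17-44.pdf): **is every properly infinite unital C\*-algebra $K_1$-injective?** In words: suppose a unitary can be connected to $1$ after adding $1$'s down the diagonal. In a properly infinite algebra there are plenty of isometries with which to bring the enlarged matrices back into the algebra. Can the unitary then be connected to $1$ without enlarging?

## 2. The theorems and the textbook facts behind them

The answer is no.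

**Theorem 1.** There is a separable, nuclear, unital, properly infinite C\*-algebra $A$ with $K_1(A)=0$ and $\mathcal U(A)\ne\mathcal U_0(A)$. In particular $A$ is not $K_1$-injective.

The proof exhibits a family of algebras with all these properties except possibly the last, and shows that at least one member has disconnected unitary group. It does not say which one. An explicit algebra comes afterwards.

**Theorem 2.** Let $T=\mathcal O_\infty*_{\mathbb C}\mathcal O_\infty$ with canonical embeddings $i_1,i_2$, let $s_1,s_2,\dots$ be the generators of $\mathcal O_\infty$, and put $p=i_1(s_1s_1^*)$, $q=i_2(s_1s_1^*)$.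

* (a) $p$ and $q$ are not homotopic in the set of projections of $T$.
* (b) $T$ is not $K_1$-injective: there is $u\in\mathcal U(T)$ with $[u]_1=0$ and $upu^*=q$, and no unitary conjugating $p$ to $q$ lies in $\mathcal U_0(T)$.
* (c) $\mathcal A=\{f\in C([0,1],T): f(0)\in i_1(\mathcal O_\infty),\ f(1)\in i_2(\mathcal O_\infty)\}$ is a unital $C([0,1])$-algebra all of whose fibers are properly infinite, but $\mathcal A$ is not properly infinite.

**Proposition 3.** If $A$ is unital and properly infinite, $u\in\mathcal U(A)$ and $[u]_1=0$, then $u\oplus1\in\mathcal U_0(\mathbb M_2(A))$.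

So one extra diagonal entry always suffices, and by Theorem 1 it is sometimes necessary. The following facts will be used.

* **(F1)** $K_1(\mathcal O_2)=0=K_1(\mathcal O_\infty)$; $\mathcal O_2$ is nuclear; $\mathcal O_\infty$ is purely infinite and simple.
* **(F2)** $K_1$ is homotopy invariant, so $K_1(C(Y,B))\cong K_1(B)$ for $Y$ compact and contractible; for an ideal $J$ of $B$ the sequence $K_1(J)\to K_1(B)\to K_1(B/J)$ is exact in the middle.
* **(F3)** Brown's theorem (1977): if $B$ is $\sigma$-unital (for instance unital or separable) and $e\in B$ is a full projection, then $eBe$ and $B$ are stably isomorphic, and the inclusion $eBe\subseteq B$ induces isomorphisms in $K$-theory.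
* **(F4)** If $B\to B/I$ is a quotient map of unital algebras, unitaries in $\mathcal U_0(B/I)$ lift to $\mathcal U_0(B)$: they are products of exponentials, and self-adjoint elements lift to self-adjoint elements.
* **(F5)** Projections at distance $<1$ in a unital algebra are unitarily equivalent. If $p\sim_hq$ in $A$, there is $w\in\mathcal U_0(A)$ with $wpw^*=q$. Conversely such a $w$, joined to $1$, yields $p\sim_hq$.
* **(F6)** Nuclearity passes to extensions, to hereditary subalgebras and along stable isomorphism; commutative algebras and $C(Y,B)$ with $B$ nuclear are nuclear.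
* **(F7)** In a finite-dimensional C\*-algebra equivalent projections are unitarily equivalent, and every unitary is $\exp(ih)$ with $h$ self-adjoint.
* **(F8)** Brouwer degree. Let $U$ be a bounded open subset of a finite-dimensional real vector space $V$. A continuous $h:\overline U\to V$ without zeros on $\partial U$ has a degree $\deg(h,U,0)\in\mathbb Z$. It is unchanged along a homotopy $h_t$ without zeros on $\partial U$. It is $0$ if $h$ has no zero in $U$, and it is $1$ for $h(x)=x-x_0$ with $x_0\in U$.
* **(F9)** (Only for Theorem 2(b),(c).) From Cuntz, *K-theory for certain C\*-algebras* (1981): full properly infinite projections with equal $K_0$-classes are equivalent; $\mathcal U(B)\to K_1(B)$ is onto for $B$ unital and properly infinite; for $B$ unital, purely infinite and simple, $\mathcal U(B)/\mathcal U_0(B)\cong K_1(B)$ and nonzero projections with equal $K_0$-classes are equivalent.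

By (F9), $\mathcal O_2$ and $\mathcal O_\infty$ are $K_1$-injective, and $B(\ell^2)$ is too because its unitary group is connected. So the simplest properly infinite algebras give no counterexample.

## 3. Unitaries that fix or commute with a large projection

A sensible first attempt is to prove that the answer is yes. Start with $u\in\mathcal U(A)$ such that $u\oplus1_n\in\mathcal U_0(\mathbb M_{n+1}(A))$. Isometries $r_0,\dots,r_n\in A$ with orthogonal ranges carry $\mathbb M_{n+1}(A)$ into $A$. This connects $r_0ur_0^*+1-r_0r_0^*$ to $1$, and we must compare that unitary with $u$. The comparison works when $u$ acts trivially on a large projection.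

The tool is a rotation. Let $g,g'$ be orthogonal projections in $A$, $y\in A$ with $y^*y=g$, $yy^*=g'$, and $b\in\mathcal U(gAg)$. The elements $R_t=\cos t\,(g+g')+\sin t\,(y-y^*)$ satisfy $R_tR_t^*=R_t^*R_t=g+g'$, because $y^2=0$ and $(y-y^*)(y^*-y)=g+g'=(y^*-y)(y-y^*)$. Since $by=0$, $yg'=0$ and $y^*b=0$, we have $(y-y^*)(b+g')=yb-y^*$, and multiplying by $y^*-y$ gives $yby^*+g$. So $t\mapsto R_t(b+g')R_t^*$, $0\le t\le\pi/2$, is a path of unitaries in $(g+g')A(g+g')$:
$$ b+g'\ \text{ is connected to }\ g+yby^* .\tag{1}$$

**Lemma 4.** Let $A$ be unital and properly infinite, $r\in A$ a projection with $1\preceq r$, and $v\in\mathcal U(A)$ with $vr=r$ and $[v]_1=0$. Then $v\in\mathcal U_0(A)$.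

*Proof.* **Split $v$.** From $vr=r$ we get $v^*r=r$, hence $rv=r$. So $v=r+b$ with $b=v(1-r)\in\mathcal U((1-r)A(1-r))$.

**Make room under $r$.** Choose $n$ with $v\oplus1_n\in\mathcal U_0(\mathbb M_{n+1}(A))$. Since $1\preceq r$, there is an isometry $x\in A$ with $xx^*\le r$. With $s_1,s_2\in A$ isometries with orthogonal ranges, put $r_j=xs_2^js_1$. Then $r_0,\dots,r_n$ are isometries with mutually orthogonal ranges below $r$.

**Move $b$ under $r$.** Put $y=r_0(1-r)$, so $y^*y=1-r$ and $yy^*\le r$. By (1) with $g=1-r$ and $g'=yy^*$, $b+yy^*$ is connected to $(1-r)+yby^*$. Adding $r-yy^*$ throughout, $v=b+r$ is connected to $1-yy^*+yby^*$. Since $yby^*=r_0br_0^*$, we have $r_0vr_0^*=r_0rr_0^*+yby^*$, and $yy^*=r_0r_0^*-r_0rr_0^*$. Therefore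
$$1-yy^*+yby^*=r_0vr_0^*+1-r_0r_0^*.$$

**Use the hypothesis on $K_1$.** The map $x\mapsto\sum_{i,j}r_ix_{ij}r_j^*+1-\sum_ir_ir_i^*$ is a continuous group homomorphism $\mathcal U(\mathbb M_{n+1}(A))\to\mathcal U(A)$, so it maps $\mathcal U_0$ into $\mathcal U_0$. It sends $v\oplus1_n$ to $r_0vr_0^*+1-r_0r_0^*$. So this unitary, and with it $v$, lies in $\mathcal U_0(A)$. $\square$

*Proof of Proposition 3.* The algebra $\mathbb M_2(A)$ is properly infinite, with isometries $s_i\oplus s_i$. Let $r=0\oplus1$ and $v=u\oplus1$. Then $vr=r$, $[v]_1=[u]_1=0$, and $1\oplus1\preceq0\oplus1$ because $A$ is properly infinite. Lemma 4 gives $v\in\mathcal U_0(\mathbb M_2(A))$. $\square$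

It is enough that the unitary commutes with a suitable projection.

**Lemma 5.** Let $A$ be unital and properly infinite, $r\sim1$ a projection, $r'\le1-r$ a projection with $r'\sim r$. If $v\in\mathcal U(A)$ commutes with $r$ and $[v]_1=0$, then $v\in\mathcal U_0(A)$.

*Proof.* The plan is to move the part of $v$ under $r$ to $r'$, so that Lemma 4 applies. Write $v=a+b$ with $a\in\mathcal U(rAr)$, $b\in\mathcal U((1-r)A(1-r))$, and choose $y$ with $y^*y=r$, $yy^*=r'$. Then $v=(a+1-r)(r+b)$. By (1), $a+r'$ is connected to $r+yay^*$. Adding $1-r-r'$, we see that $v$ is connected to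
$$v_1=(r+yay^*+1-r-r')(r+b).$$
Now $(r+b)r=r$, and $(r+yay^*+1-r-r')r=r$ since $y^*r=y^*r'r=0$ and $r'r=0$. So $v_1r=r$, and $[v_1]_1=[v]_1=0$. As $r\sim1$, Lemma 4 gives $v_1\in\mathcal U_0(A)$, hence $v\in\mathcal U_0(A)$. $\square$

**Where the attempt stops.** Let $u\in\mathcal U(A)$ be arbitrary with $[u]_1=0$, let $\alpha:\mathcal O_\infty\to A$ be unital, $r=\alpha(s_1s_1^*)$, $r'=\alpha(s_2s_2^*)$. If some $w\in\mathcal U_0(A)$ satisfies $wrw^*=uru^*$, then $w^*u$ commutes with $r$ and has $K_1$-class $0$. Lemma 5 gives $w^*u\in\mathcal U_0(A)$, and so $u\in\mathcal U_0(A)$. By (F5), everything comes down to whether $r\sim_huru^*$ in $A$. Proposition 3 gives $r\oplus0\sim_huru^*\oplus0$ in $\mathbb M_2(A)$, but nothing at hand connects $r$ to $uru^*$ inside $A$: the only unitary we know to carry one to the other is $u$, which is the unitary we are asking about. So we should look for equivalent projections that cannot be joined by a homotopy.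

**What an obstruction could look like.** The simplest projections are rank-one projections $\theta_{\xi,\xi}$ of a Hilbert module over $C(X)$, where $\xi$ is a "unit vector", $\langle\xi,\xi\rangle=1$. A path of unitaries $U_t$ starting at $1$ gives a path of unit vectors $U_t\xi$. So we want a Hilbert module with two unit vectors that cannot be connected through unit vectors. The trivial module with fiber $\ell^2$ is no good: its unit vectors are the continuous maps from $X$ to the unit sphere of $\ell^2$, which is contractible. We shall let $X$ be the state space of $\mathcal O_2$, with the GNS Hilbert space of $\varphi$ as the fiber over $\varphi$, and compare the vectors given by $1$ and by $s_1$. The next section explains why they cannot be connected.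

## 4. One-sided invertibility and a degree argument on the state space

Let $D$ be a unital C\*-algebra and $X=S(D)$ its state space with the weak\* topology, which is compact and convex. For a finite-dimensional subspace $V\subseteq D$ put
$$V_l=\{p\in V: p^*p\text{ invertible}\},\qquad \mathrm{Sing}=V\setminus V_l .$$
$V_l$ is open in $V$. A positive element $h\in D$ is invertible if and only if $\varphi(h)>0$ for every state $\varphi$, because $0\in\mathrm{sp}(h)$ gives a state $\varphi$ with $\varphi(h)=0$.

**Lemma 6.** The invertible elements of $V$ form an open and relatively closed subset of $V_l$. So if $1,s\in V$ and $s$ is a non-unitary isometry, then $1$ and $s$ lie in different connected components of $V_l$.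

*Proof.* Openness is clear. Let $p_n\to p$ with $p_n\in V$ invertible and $p\in V_l$, and put $q=(p^*p)^{-1}p^*$, so $qp=1$. Then $qp_n\to1$, so $qp_n$ is invertible for large $n$. Hence $q=(qp_n)p_n^{-1}$ is invertible, and so is $p=q^{-1}$. Finally, $1$ is invertible, $s$ is not, and both lie in $V_l$. $\square$

**Example.** Let $s$ be a non-unitary isometry and $V=\{\alpha+\beta s:\alpha,\beta\in\mathbb C\}$. If $|\alpha|>|\beta|$, then $\alpha+\beta s$ is invertible. If $|\beta|>|\alpha|$, then $\|(\alpha+\beta s)x\|\ge(|\beta|-|\alpha|)\|x\|$ in a faithful representation, so $\alpha+\beta s\in V_l$. If $|\alpha|=|\beta|\neq0$, the element is $\beta(s-\lambda)$ with $|\lambda|=1$, and it is in $\mathrm{Sing}$. Indeed, suppose $s-\lambda\in V_l$. It is the limit of the invertible elements $s-(1+\frac1n)\lambda$, so it is invertible by Lemma 6. Then $s-\lambda'$ is invertible for some $\lambda'$ with $|\lambda'|<1$, and moving $\lambda'$ to $0$ along a radius stays in $V_l$, so $s$ would be invertible by Lemma 6, a contradiction. Thus $V_l$ has two components,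 $|\alpha|>|\beta|$ and $|\alpha|<|\beta|$, separated by the cone $|\alpha|=|\beta|$.

**The smallest case by hand.** Take $D=\mathcal O_2$, $s=s_1$, and try to join $1$ to $s$ over $X$ by
$$a(t,\varphi)=(1-t)+t\,c(\varphi)s,\qquad c:X\to\mathbb T\text{ continuous},$$
with $\varphi(a^*a)>0$ throughout; here the final point $c(\varphi)s$ is only required to be $s$ up to a phase. We compute
$$\varphi(a^*a)=(1-t)^2+t^2+2t(1-t)\operatorname{Re}\big(c(\varphi)\varphi(s)\big)\ge(1-2t)^2,$$
so the only danger is $t=\frac12$, where positivity fails exactly when $c(\varphi)\varphi(s)=-1$. By the example, $s-1\in\mathrm{Sing}$, so there is a state $\varphi_1$ with $\varphi_1((s-1)^*(s-1))=0$. By the Cauchy–Schwarz inequality, $\varphi_1(s)=1$. Let $\gamma_\lambda$ be the automorphism of $\mathcal O_2$ with $\gamma_\lambda(s_i)=\lambda s_i$, and $\varphi_\lambda=\varphi_1\circ\gamma_\lambda$ for $|\lambda|=1$. Then $\varphi_\lambda(s)=\lambda$, and $\lambda\mapsto\varphi_\lambda$ is continuous. With a fixed state $\varphi_0$, $F(\rho\lambda)=\rho\varphi_\lambda+(1-\rho)\varphi_0$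 is a continuous map from the closed unit disc to $X$. If $c(\varphi)\varphi(s)\neq-1$ always, the map $\lambda\mapsto c(\varphi_\lambda)\lambda$ of the circle misses $-1$ and so has degree $0$. Hence $\lambda\mapsto c(\varphi_\lambda)$ has degree $-1$. But it extends to the disc as $c\circ F$, so its degree is $0$. The attempt fails for a topological reason. The next lemma shows that every attempt with values in a finite-dimensional space fails.

**Lemma 7.** Let $a:[0,1]\times X\to V$ be continuous with $a(0,\varphi)=p_0$ and $a(1,\varphi)=p_1$ for all $\varphi$, and $\varphi(a(t,\varphi)^*a(t,\varphi))>0$ for all $t,\varphi$. Then $p_0$ and $p_1$ lie in the same connected component of $V_l$.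

*Proof.* The idea is to assign to each singular $p$, continuously in $p$, a state that nearly kills $p^*p$. Then $a(t,f(p))=p$ becomes impossible on $\mathrm{Sing}$, and the degree of $p\mapsto p-a(t,f(p))$ cannot change with $t$.

**Constants.** Since $\varphi(p_j^*p_j)>0$ for all states, $p_0,p_1\in V_l$. The function $(t,\varphi)\mapsto\varphi(a(t,\varphi)^*a(t,\varphi))$ is continuous on a compact space, so it is $\ge\varepsilon$ for some $\varepsilon>0$. Choose $R>\max\|a\|$ and let $\bar B_R=\{p\in V:\|p\|\le R\}$.

**A map $f:\bar B_R\to X$.** For $r\in\mathrm{Sing}$ there is a state $\varphi_r$ with $\varphi_r(r^*r)=0$, and $O_r=\{p\in V:\varphi_r(p^*p)<\varepsilon\}$ is an open neighborhood of $r$. Cover the compact set $\mathrm{Sing}\cap\bar B_R$ by finitely many of these sets, $O_1,\dots,O_m$, with states $\varphi_1,\dots,\varphi_m$. Put $O_0=V_l$ and let $\varphi_0$ be any state. Take a partition of unity $(\lambda_j)_{j=0}^m$ on $\bar B_R$ subordinate to $(O_j)$, and let $f=\sum_j\lambda_j\varphi_j$, a continuous map $\bar B_R\to X$. If $p\in\mathrm{Sing}\cap\bar B_R$,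 then $\lambda_0(p)=0$, and $\lambda_j(p)>0$ implies $\varphi_j(p^*p)<\varepsilon$. Hence
$$f(p)(p^*p)<\varepsilon\qquad(p\in\mathrm{Sing}\cap\bar B_R).\tag{2}$$

**The domain.** Let $\Omega$ be the component of $V_l$ containing $p_0$, and suppose $p_1\notin\Omega$. As $V_l$ is open in $V$, its components are open. So $\Omega$ is open, and no point of another component lies in $\overline\Omega$. Thus $\partial\Omega\subseteq\mathrm{Sing}$ and $p_1\notin\overline\Omega$. Let $U=\Omega\cap\{\|p\|<R\}$, bounded and open in the real vector space $V$, and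
$$h_t(p)=p-a(t,f(p)),\qquad p\in\overline U .$$

**No zeros on the boundary.** Let $p\in\partial U$. If $\|p\|=R$, then $h_t(p)\ne0$ since $R>\max\|a\|$. Otherwise $p\in\partial\Omega\cap\bar B_R\subseteq\mathrm{Sing}\cap\bar B_R$. If $p=a(t,\psi)$ with $\psi=f(p)$, then $\psi(p^*p)=\psi(a(t,\psi)^*a(t,\psi))\ge\varepsilon$, contradicting (2).

**Degrees.** By (F8), $\deg(h_0,U,0)=\deg(h_1,U,0)$. But $h_0(p)=p-p_0$ with $p_0\in U$ (note $\|p_0\|<R$), so the first degree is $1$. And $h_1(p)=p-p_1$ with $p_1\notin\overline U$, so the second is $0$. This contradiction shows $p_1\in\Omega$. $\square$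

## 5. The Hilbert module over the state space of $\mathcal O_2$ and its algebra $M$

We now build an algebra in which a path of unitaries would produce the path excluded by Lemmas 6 and 7.

Recall that a Hilbert $C(X)$-module $E$ is a right $C(X)$-module with a $C(X)$-valued inner product, linear in the second variable, complete for $\|\eta\|=\|\langle\eta,\eta\rangle\|^{1/2}$. $\mathcal L(E)$ is the C\*-algebra of adjointable operators. With $\theta_{\eta,\zeta}(\cdot)=\eta\langle\zeta,\cdot\rangle$, $\mathcal K(E)$ is the closed span of the $\theta_{\eta,\zeta}$. It is an ideal of $\mathcal L(E)$, because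
$$T\theta_{\eta,\zeta}=\theta_{T\eta,\zeta},\quad\theta_{\eta,\zeta}T=\theta_{\eta,T^*\zeta},\quad\theta_{\eta,\zeta}\theta_{\eta',\zeta'}=\theta_{\eta\langle\zeta,\eta'\rangle,\zeta'}.$$

**The module.** Let $D=\mathcal O_2$ and $X=S(D)$, which is compact, convex and metrizable. Let $E$ be obtained from $C(X,D)$ by separation and completion for
$$\langle a,b\rangle(\varphi)=\varphi\big(a(\varphi)^*b(\varphi)\big).$$
Since $\varphi(b^*a^*ab)\le\|a\|^2\varphi(b^*b)$, left multiplication is bounded. It gives a unital $*$-homomorphism $\pi:C(X,D)\to\mathcal L(E)$. With $\xi=[1]$,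
$$\langle\xi,\xi\rangle=1,\qquad E=\overline{\pi(C(X,D))\xi},\qquad\langle\pi(a)\xi,\pi(a)\xi\rangle(\varphi)=\varphi(a(\varphi)^*a(\varphi)).\tag{3}$$

**Example.** The same construction for $\mathbb C^2$ in place of $\mathcal O_2$: the state space is $[0,1]$, with $\varphi_t(x,y)=(1-t)x+ty$, and $\langle(f,g),(f,g)\rangle(t)=(1-t)|f(t)|^2+t|g(t)|^2$. The map $(f,g)\mapsto(\sqrt{1-t}\,f,\sqrt t\,g)$ identifies the module with $C_0([0,1))\oplus C_0((0,1])$: its image contains all pairs of compactly supported functions on $[0,1)$ and $(0,1]$, so it is dense. The fiber has dimension $2$ over $(0,1)$ and $1$ at the endpoints, so this is not a vector bundle. The vector $\xi=(\sqrt{1-t},\sqrt t)$ has length $1$ everywhere.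

**The algebra.** Let
$$M=\{(T,b)\in\mathcal L(E)\oplus C(X,D):T-\pi(b)\in\mathcal K(E)\},\qquad J=\mathcal K(E)\oplus0 .$$
$M$ is a closed unital $*$-subalgebra: $TT'-\pi(bb')=(T-\pi(b))T'+\pi(b)(T'-\pi(b'))\in\mathcal K(E)$. $J$ is an ideal, and $(T,b)\mapsto b$ induces $M/J\cong C(X,D)$; it is onto since $(\pi(b),b)\in M$. Since $C(X,D)$ is separable, so are $E$, $\mathcal K(E)$ and $M=\{(\pi(b)+k,b):b\in C(X,D),\ k\in\mathcal K(E)\}$.

For $f\in C(X)$, $\pi(f)$ is the module action $\eta\mapsto\eta f$, which commutes with the $C(X)$-linear operators in $\mathcal L(E)$. So $f\mapsto(\pi(f),f)$ maps $C(X)$ unitally into the center of $M$. Via $d\mapsto(\pi(d),d)$, $\mathcal O_2$ embeds unitally in $M$. We write $s_1,s_2$ also for the images of its generators. Put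
$$e=(\theta_{\xi,\xi},0),\qquad e'=s_1es_1^*=(\theta_{\pi(s_1)\xi,\pi(s_1)\xi},0).$$
These are projections in $J$, since $\langle\xi,\xi\rangle=1$ and $s_1$ is an isometry. They are equivalent via $s_1e$. Two properties of $e$ are used throughout.

* $eMe=C(X)e$, and $f\mapsto fe$ is isometric. Indeed $\theta_{\xi,\xi}T\theta_{\xi,\xi}=\langle\xi,T\xi\rangle\theta_{\xi,\xi}$, and $f\theta_{\xi,\xi}\xi=\xi f$ has norm $\|f\|$.
* $e$ is full in $J$, since $\theta_{\eta,\zeta}=\theta_{\eta,\xi}\theta_{\xi,\xi}\theta_{\xi,\zeta}$.

**What we want, and why it is not immediate.** Suppose some $u\in\mathcal U(M)$ satisfies $ueu^*=e'$. It will turn out that $u\notin\mathcal U_0(M)$, while $K_1(M)=0$, and then $M$ is a counterexample. The existence of $u$ amounts to $1-e\sim1-e'$. The projection $1-e'$ dominates $s_2s_2^*$, so there is plenty of room under it. But nothing visible makes $1-e$ properly infinite over all of $X$ at once. What can be shown is that $u$ exists locally over $X$. If the answer to our question were yes, the local solutions could be glued into a global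 one. So the proof is by contradiction, and for it we need to restrict $M$ to closed subsets of $X$.

## 6. Restriction to closed subsets of the state space

For a closed nonempty $Y\subseteq X$ write $C_0(X\setminus Y)=\{f\in C(X):f|_Y=0\}$ and let $I_Y=\overline{\mathrm{span}}\,C_0(X\setminus Y)M$, a closed ideal. Put $M_Y=M/I_Y$, with quotient map $x\mapsto x|_Y$. For $Y\subseteq Z$ we have $I_Z\subseteq I_Y$, so there is an induced surjection $M_Z\to M_Y$. Also $M_X=M$. We write $e,e',s_i$ also for the images in $M_Y$.

**Lemma 8.**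

* (a) If $x\in M$ and $\|x|_{\{\varphi\}}\|<c$, there is a closed neighborhood $Z$ of $\varphi$ with $\|x|_Z\|<c$.
* (b) If $Y=Y_1\cup Y_2$ with $Y_1,Y_2$ closed and $Y_{12}=Y_1\cap Y_2\ne\emptyset$, then $x\mapsto(x|_{Y_1},x|_{Y_2})$ is an isomorphism of $M_Y$ onto the pullback $M_{Y_1}\times_{M_{Y_{12}}}M_{Y_2}$.
* (c) $eM_Ye=C(Y)e$, with $f\mapsto fe$ injective on $C(Y)$.

*Proof.* (a) There is $y\in I_{\{\varphi\}}$ with $\|x+y\|<c$. Functions vanishing in a neighborhood of $\varphi$ are dense in $C_0(X\setminus\{\varphi\})$, so we may take $y=\sum g_im_i$, a finite sum with each $g_i\in C(X)$ vanishing near $\varphi$. All $g_i$ vanish on some closed neighborhood $Z$ of $\varphi$. So $y\in I_Z$ and $\|x|_Z\|\le\|x+y\|<c$.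

(b) For closed ideals $I_1,I_2$ of $M$, the map $M/(I_1\cap I_2)\to M/I_1\times_{M/(I_1+I_2)}M/I_2$ is an isomorphism. Injectivity is clear. If $x-y=j_1+j_2$ with $j_k\in I_k$, then $x-j_1=y+j_2$ maps to $(x+I_1,y+I_2)$, which gives surjectivity. It remains to identify the ideals. First, $I_Y\subseteq I_{Y_1}\cap I_{Y_2}=\overline{I_{Y_1}I_{Y_2}}\subseteq I_Y$, the last inclusion because $C_0(X\setminus Y_1)C_0(X\setminus Y_2)\subseteq C_0(X\setminus Y)$ and these functions are central. Second, $C_0(X\setminus Y_1)+C_0(X\setminus Y_2)=C_0(X\setminus Y_{12})$, since a sum of closed ideals of $C(X)$ is a closed ideal, determined by its set of common zeros. As $I_{Y_1}+I_{Y_2}$ is closed, it equals $I_{Y_{12}}$.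

(c) $eM_Ye$ is the image of $eMe=C(X)e$. If $fe\in I_Y$ for $f\in C(X)$, then $fe\in eI_Ye\subseteq\overline{C_0(X\setminus Y)\,eMe}=C_0(X\setminus Y)e$, the last set being closed because $f\mapsto fe$ is isometric. So $f|_Y=0$. Thus $eM_Ye\cong C(X)/C_0(X\setminus Y)=C(Y)$. $\square$

**Lemma 9.** Every $M_Y$ is separable, nuclear and properly infinite. If $Y$ is closed, convex and nonempty, then $K_1(M_Y)=0$.

*Proof.* Separability passes to quotients. By Lemma 8(c), $M_Y\ne0$, and it contains the isometries $s_1,s_2$ with orthogonal ranges, so it is properly infinite. Let $J_Y$ be the image of $J$ in $M_Y$, a separable ideal. The image of $I_Y$ in $M/J\cong C(X,D)$ is the closed ideal spanned by $C_0(X\setminus Y)C(X,D)$, that is, the functions vanishing on $Y$. So $M_Y/J_Y=M/(I_Y+J)\cong C(Y,D)$. The projection $e$ is full in $J_Y$, and $eJ_Ye=eM_Ye\cong C(Y)$. By (F3), $J_Y$ is stably isomorphic to $C(Y)$. Hence $J_Y$ and $C(Y,\mathcal O_2)$ are nuclear, and so is $M_Y$ by (F6).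

If $Y$ is convex, it is contractible. Then $K_1(J_Y)\cong K_1(C(Y))\cong K_1(\mathbb C)=0$ by (F3) and (F2), and $K_1(C(Y,\mathcal O_2))\cong K_1(\mathcal O_2)=0$. Exactness of $K_1(J_Y)\to K_1(M_Y)\to K_1(M_Y/J_Y)$ gives $K_1(M_Y)=0$. $\square$

Put $B_Y=(1-e)M_Y(1-e)$, and let $P(Y)$ be the statement:
$$P(Y):\quad\text{there is }u\in\mathcal U(M_Y)\text{ with }ueu^*=e'.$$
If $P(Z)$ holds and $\emptyset\ne Y\subseteq Z$ is closed, then $P(Y)$ holds, by restricting $u$.

**Lemma 10.** If $Y$ is closed, convex, nonempty and $P(Y)$ holds, then $B_Y$ is separable, nuclear, properly infinite, and $K_1(B_Y)=0$.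

*Proof.* The purpose is to transport the room under $1-e'$ to $1-e$. Let $ueu^*=e'$ and let $S=u^*s_2$, an isometry. Since $e'\le s_1s_1^*\perp s_2s_2^*$, we have $SS^*=u^*s_2s_2^*u\le u^*(1-e')u=1-e$. So $(1-e)S=S$ and $S^*(1-e)S=1$. Thus $1-e$ is full in $M_Y$, and (F3) with Lemma 9 gives $K_1(B_Y)\cong K_1(M_Y)=0$. Also $1-e\ne0$. The elements $t_i=Ss_i(1-e)$, $i=1,2$, lie in $B_Y$, and $t_i^*t_j=(1-e)s_i^*S^*Ss_j(1-e)=\delta_{ij}(1-e)$. So $B_Y$ is properly infinite. Separability and nuclearity pass to this corner. $\square$

**Lemma 11.** Every $\varphi\in X$ has a closed neighborhood $Z$ such that $P(Y)$ holds for all closed $\emptyset\ne Y\subseteq Z$.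

*Proof.* **At the point.** We find the unitary over $\varphi$ inside a finite-dimensional algebra. In $M_{\{\varphi\}}$ let $v=s_1e$. Then $v^*v=e$, $vv^*=e'$, $ve=v$. By Lemma 8(c) and (3), $ev=es_1e=ce$ with $c=\langle\xi,\pi(s_1)\xi\rangle(\varphi)=\varphi(s_1)\in\mathbb C$. Consequently
$$v^2=v(ev)=cv,\quad v^*e=\bar ce,\quad ev^*=v^*,\quad ee'=(ev)v^*=cv^*,\quad e'v=v,\quad ve'=v^2v^*=cvv^*.$$
Together with their adjoints, these relations show that $N=\mathrm{span}\{e,v,v^*,vv^*\}$ is closed under multiplication. It is also closed under the involution. So $N$ and $N_1=N+\mathbb C1$ are finite-dimensional C\*-algebras. In $N_1$ we have $e\sim e'$ via $v$. By (F7) there is $h=h^*\in N_1$ such that $w=\exp(ih)$ satisfies $wew^*=e'$ in $M_{\{\varphi\}}$.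

**Near the point.** Lift $h$ to a self-adjoint $\tilde h\in M$ and put $W=\exp(i\tilde h)\in\mathcal U(M)$. Then $(WeW^*-e')|_{\{\varphi\}}=0$, so by Lemma 8(a) $\|(WeW^*-e')|_Z\|<1$ for some closed neighborhood $Z$ of $\varphi$. If $\emptyset\ne Y\subseteq Z$ is closed, then in $M_Y$ the projections $WeW^*$ and $e'$ are at distance $<1$. By (F5) they are unitarily equivalent in $M_Y$. Since $e$ and $WeW^*$ are unitarily equivalent as well, $P(Y)$ holds. $\square$

## 7. Gluing over convex sets, and the proof of Theorem 1

Suppose, for contradiction: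

**(H)** $\mathcal U(M_Y)=\mathcal U_0(M_Y)$ for all closed convex $Y\ne\emptyset$, and $\mathcal U(B_Y)=\mathcal U_0(B_Y)$ for all closed convex $Y\ne\emptyset$ with $P(Y)$.

By Lemmas 9 and 10, every algebra occurring in (H) is separable, nuclear, unital, properly infinite and has $K_1=0$. So refuting (H) proves Theorem 1.

**Step 1: gluing two solutions.** *Let $Y=Y_1\cup Y_2$ with $Y_1$, $Y_2$ and $Y_{12}=Y_1\cap Y_2$ closed, convex and nonempty. If $P(Y_1)$ and $P(Y_2)$ hold, so does $P(Y)$.* The purpose is to change the first solution so that it agrees with the second over $Y_{12}$. Let $u_i\in\mathcal U(M_{Y_i})$ with $u_ieu_i^*=e'$, and let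
$$v=(u_2^*|_{Y_{12}})(u_1|_{Y_{12}})\in\mathcal U(M_{Y_{12}}).$$
Then $vev^*=e$, so $v=ve+v(1-e)$ with $ve\in\mathcal U(C(Y_{12})e)$ by Lemma 8(c) and $v(1-e)\in\mathcal U(B_{Y_{12}})$. Since $Y_{12}$ is convex, hence contractible, every continuous map $Y_{12}\to\mathbb T$ is an exponential, and $\mathcal U(C(Y_{12}))$ is connected. Since $P(Y_{12})$ holds by restriction and $Y_{12}$ is convex, (H) gives $v(1-e)\in\mathcal U_0(B_{Y_{12}})$. Hence $v\in\mathcal U_0(eM_{Y_{12}}e\oplus B_{Y_{12}})$. The restriction map
$$eM_{Y_1}e\oplus B_{Y_1}\to eM_{Y_{12}}e\oplus B_{Y_{12}}$$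
is onto, so by (F4) $v$ lifts to a unitary $w\in eM_{Y_1}e\oplus B_{Y_1}$. This $w$ is a unitary of $M_{Y_1}$ commuting with $e$. Put $u_1'=u_1w^*$. Then $u_1'eu_1'^*=e'$, and over $Y_{12}$ we have $u_1'=u_1v^*=u_1u_1^*u_2=u_2$. By Lemma 8(b), $(u_1',u_2)$ defines $u\in\mathcal U(M_Y)$, and $ueu^*=e'$ because this holds over $Y_1$ and over $Y_2$.

**Step 2: $P(X)$ holds.** The purpose is to pass from Lemma 11 to all of $X$ by bisection. Suppose $P(X)$ is false. Let $(h_n)$ be dense in $D_{sa}$. The functions $f_n(\varphi)=\varphi(h_n)$ are continuous, real, affine, and separate the points of $X$. Let $(g_k)$ be a sequence in which each $f_n$ occurs infinitely often, and put $X_0=X$. Given $X_k$ closed, convex, nonempty with $P(X_k)$ false, write $g_k(X_k)=[\alpha,\beta]$, $\gamma=(\alpha+\beta)/2$. The sets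
$$X_k\cap\{g_k\le\gamma\},\qquad X_k\cap\{g_k\ge\gamma\},\qquad X_k\cap\{g_k=\gamma\}$$
are closed, convex and nonempty, and the third is the intersection of the first two. By Step 1, $P$ fails for one of the first two; call it $X_{k+1}$. Each time $g_k=f_n$, the oscillation of $f_n$ on $X_{k+1}$ is at most half of that on $X_k$, so it tends to $0$ along the sequence. By compactness $\bigcap_kX_k\ne\emptyset$. Two of its points agree under all $f_n$, so $\bigcap_kX_k=\{\varphi\}$ for some $\varphi$. Take $Z$ as in Lemma 11 for this $\varphi$. By compactness $X_k\subseteq Z$ for large $k$, so $P(X_k)$ holds, a contradiction.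

**Step 3: a path of unit vectors.** The purpose is to turn the unitary of Step 2 into a path in $E$. Let $u\in\mathcal U(M)$ with $ueu^*=e'$. By (H) for $Y=X$, $u\in\mathcal U_0(M)$. Let $u_t=(U_t,b_t)$ be a continuous path of unitaries from $1$ to $u$. Then $U_t\xi$ is a continuous path in $E$ with $\langle U_t\xi,U_t\xi\rangle=\langle\xi,\xi\rangle=1$. Applying $U_1\theta_{\xi,\xi}=\theta_{\pi(s_1)\xi,\pi(s_1)\xi}U_1$ to $\xi$ gives
$$U_1\xi=\pi(s_1)\xi\,z,\qquad z=\langle\pi(s_1)\xi,U_1\xi\rangle\in C(X).$$
Since $\langle\pi(s_1)\xi,\pi(s_1)\xi\rangle=1$ by (3), we get $|z|^2=\langle U_1\xi,U_1\xi\rangle=1$. As $X$ is contractible, $z=e^{i\theta}$ with $\theta\in C(X,\mathbb R)$. Append the path $\rho\mapsto\pi(s_1)\xi\,e^{i(1-\rho)\theta}$, $0\le\rho\le1$, and reparametrize. The result is a continuous path $(\zeta_t)_{t\in[0,1]}$ in $E$ with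
$$\langle\zeta_t,\zeta_t\rangle=1,\qquad\zeta_0=\xi,\qquad\zeta_1=\pi(s_1)\xi.\tag{4}$$

**Step 4: values in a finite-dimensional space.** The purpose is to replace $\zeta_t$ by a path to which Lemma 7 applies. Choose $0=t_0<\dots<t_m=1$ with $\|\zeta_{t_i}-\zeta_{t_{i+1}}\|<\frac14$. The algebraic tensor product $C(X)\odot D$ is dense in $C(X,D)$, so by (3) there are $a_i\in C(X)\odot D$ with $\|\pi(a_i)\xi-\zeta_{t_i}\|<\frac14$. By (4) we may take $a_0=1$ and $a_m=s_1$. Let $t\mapsto a_t$ be the piecewise linear path in $C(X)\odot D$ whose value at $t_i$ is $a_i$. Only finitely many elements of $D$ occur in $a_0,\dots,a_m$, so there is a finite-dimensional $V\subseteq D$ with $1,s_1\in V$ such that all $a_t$ take values in $V$.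

For $t\in[t_i,t_{i+1}]$ the vector $\pi(a_t)\xi$ is a convex combination of $\pi(a_i)\xi$ and $\pi(a_{i+1})\xi$, both at distance $<\frac12$ from $\zeta_{t_i}$. So $\|\pi(a_t)\xi-\zeta_{t_i}\|<\frac12$. For each $\varphi\in X$ the seminorm $\|\eta\|_\varphi=\langle\eta,\eta\rangle(\varphi)^{1/2}\le\|\eta\|$ satisfies $\|\zeta_{t_i}\|_\varphi=1$. Hence, by (3),
$$\varphi\big(a_t(\varphi)^*a_t(\varphi)\big)=\|\pi(a_t)\xi\|_\varphi^2>\tfrac14\qquad\text{for all }\varphi\in X,\ t\in[0,1].$$

**Step 5: the contradiction.** The map $a(t,\varphi)=a_t(\varphi)$ is continuous from $[0,1]\times X$ to $V$ and satisfies the hypotheses of Lemma 7 with $p_0=1$, $p_1=s_1$. So $1$ and $s_1$ lie in the same component of $V_l$. But $s_1$ is an isometry with $1-s_1s_1^*=s_2s_2^*\neq0$, so this contradicts Lemma 6. Hence (H) is false, and Theorem 1 is proved. $\blacksquare$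

**Remark.** The argument leaves two cases. If $P(X)$ holds, Steps 3–5 use only the part of (H) concerning $M_X=M$, so $\mathcal U(M)\ne\mathcal U_0(M)$. If $P(X)$ fails, Steps 1 and 2 use only the part of (H) concerning the $B_Y$, so some $B_Y$ with $Y$ closed convex and $P(Y)$ true has disconnected unitary group. The proof does not decide between the two.

## 8. Two projections in $\mathcal O_\infty*_{\mathbb C}\mathcal O_\infty$

The discussion after Lemma 5 compared $r=\alpha(s_1s_1^*)$ with $uru^*$. Every such pair is the image of the single pair $(p,q)$ in $T$, and this gives an explicit example.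

*Proof of Theorem 2(a).* Suppose $p\sim_hq$. We show that then every properly infinite unital $A$ is $K_1$-injective, contradicting Theorem 1. Let $u\in\mathcal U(A)$ with $[u]_1=0$, and let $\alpha:\mathcal O_\infty\to A$ be a unital $*$-homomorphism (Section 1). Let $\Phi:T\to A$ be the homomorphism with $\Phi i_1=\alpha$ and $\Phi i_2=u\alpha(\cdot)u^*$. Put $r=\alpha(s_1s_1^*)$. Then $r=\Phi(p)\sim_h\Phi(q)=uru^*$, so by (F5) there is $w\in\mathcal U_0(A)$ with $wrw^*=uru^*$. The unitary $v=w^*u$ commutes with $r$, and $[v]_1=[u]_1-[w]_1=0$. Moreover $r\sim1$ via $\alpha(s_1)$. The projection $r'=\alpha(s_2s_2^*)\le1-r$ is equivalent to $r$ via $\alpha(s_2s_1^*)$. Lemma 5 gives $v\in\mathcal U_0(A)$, so $u=wv\in\mathcal U_0(A)$. $\square$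

*Proof of Theorem 2(b).* **A unitary conjugating $p$ to $q$.** We have $p\sim1\sim q$, so $[1-p]_0=0=[1-q]_0$. Since $s_2s_2^*\le1-s_1s_1^*$, also $1\preceq1-p$ and $1\preceq1-q$. So $1-p$ and $1-q$ are full. They are properly infinite, because
$$(1-p)\oplus(1-p)\preceq1\oplus1\preceq1\preceq1-p,$$
and likewise for $q$. By (F9), $1-p\sim1-q$, say $z^*z=1-p$, $zz^*=1-q$. The element $x=i_2(s_1)i_1(s_1)^*$ has $x^*x=p$ and $xx^*=q$. So $u_0=x+z$ is unitary and $u_0pu_0^*=q$.

**Correcting the $K_1$-class.** The corner $(1-p)T(1-p)$ is full, so $c\mapsto p+c$ induces an isomorphism of $K_1$-groups by (F3). This corner is a properly infinite unital algebra: a partial isometry implementing $(1-p)\oplus(1-p)\preceq1-p$ has all its entries in the corner. By the surjectivity in (F9) there is $c\in\mathcal U((1-p)T(1-p))$ with $[p+c]_1=-[u_0]_1$. Put $u=u_0(p+c)$. Then $[u]_1=0$ and $upu^*=u_0pu_0^*=q$.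

**Not in $\mathcal U_0$.** A unitary in $\mathcal U_0(T)$ conjugating $p$ to $q$ would give $p\sim_hq$ by (F5), contradicting (a). In particular $u\notin\mathcal U_0(T)$, so $T$ is not $K_1$-injective. $\square$

*Proof of Theorem 2(c).* **The fibers.** $C([0,1])$ acts on $\mathcal A$ centrally by multiplication, so $\mathcal A$ is a unital $C([0,1])$-algebra. The elements of $\mathcal A$ vanishing at $t$ form $\overline{C_0([0,1]\setminus\{t\})\mathcal A}$, by multiplying with functions that vanish near $t$ and are $1$ away from $t$. So $\mathcal A_t$ is the image of evaluation at $t$. For $0<t<1$ this image is $T$: given $d\in T$, take $s\mapsto k(s)d$ with $k\in C([0,1])$, $k(t)=1$, $k(0)=k(1)=0$. At $0$ and $1$ it is $i_1(\mathcal O_\infty)$ and $i_2(\mathcal O_\infty)$, as the functions $s\mapsto(1-s)i_1(d)$ and $s\mapsto s\,i_2(d)$ show. All fibers are properly infinite.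

**$\mathcal A$ is not properly infinite.** Suppose it is, with isometries $f,g\in\mathcal A$ and $f^*g=0$. Write $f(0)=i_1(x_0)$, $f(1)=i_2(x_1)$. Then $x_0,x_1\in\mathcal O_\infty$ are isometries. The projection $1-x_jx_j^*$ is nonzero, because it dominates the range projection of an isometry, the one given by $g(0)$ or $g(1)$. In $\mathcal O_\infty$, $[x_jx_j^*]_0=[1]_0=[s_1s_1^*]_0$, so the nonzero projections $1-x_jx_j^*$ and $1-s_1s_1^*$ both have $K_0$-class $0$. By (F9) they are equivalent. Also $x_jx_j^*\sim1\sim s_1s_1^*$. Adding the two partial isometries, $x_jx_j^*$ and $s_1s_1^*$ are unitarily equivalent in $\mathcal O_\infty$. As $\mathcal U(\mathcal O_\infty)/\mathcal U_0(\mathcal O_\infty)\cong K_1(\mathcal O_\infty)=0$, they are homotopic. Finally, $t\mapsto f(t)f(t)^*$ is a path of projections in $T$. So in $T$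
$$p=i_1(s_1s_1^*)\sim_hf(0)f(0)^*\sim_hf(1)f(1)^*\sim_hi_2(s_1s_1^*)=q,$$
contradicting (a). $\blacksquare$
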